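\title{A linear saving in the thickness of geometric drawings of complete graphs}


\begin{abstract}
We prove that the edges of every straight-line drawing of the complete graph $K_n$ with no three vertices on a line can be partitioned into at most $\frac56 n+7$ crossing-free classes, and into at most $\big(\frac{\sqrt7-1}{2}+o(1)\big)n$ such classes as $n\to\infty$. In particular, a bound of the form $(1-\epsilon)n$ holds for all large $n$. The classes are built from double stars whose two centers are paired by a stable matching with respect to slope. The qualitative bound then follows from the same-type lemma; the explicit bounds come from a rotating pair of lines.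
\end{abstract}

\section{Introduction}\label{sec:intro}

A \emph{geometric drawing} of the complete graph $K_n$ places the vertices at a set $P$ of $n$ points in the plane, no three on a line, and draws each edge as the straight segment between its endpoints. Two edges \emph{cross} if they meet at a point other than a common endpoint, and a set of edges is \emph{plane} if no two of its edges cross. The \emph{thickness} of the drawing, or of $P$, is the least $k$ such that the edges can be partitioned into $k$ plane classes: the number of layers needed to display the drawing without a crossing inside a layer. Let $t(n)$ be the largest thickness of a geometric drawing of $K_n$, with $t(0)=t(1)=0$.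

Two bounds are immediate. As no three points are collinear, edges with a common endpoint do not cross. So the star of all edges at a point is plane, and one star per point gives $t(n)\le n$. For a lower bound, let $p_0,\dots,p_{n-1}$ be the vertices of a convex polygon in cyclic order and let $m=\lfloor n/2\rfloor$. For $0\le i<j<m$ we have $i<j<i+m<j+m$, so the endpoints of $p_ip_{i+m}$ and $p_jp_{j+m}$ alternate along the boundary and the two edges cross. These $m$ edges need $m$ different classes. Thus
\begin{equation}\label{eq:trivial}
\lfloor n/2\rfloor\le t(n)\le n .
\end{equation}
The upper bound looks wasteful. The $n$ stars cover every edge twice, whereas $n/2$ classes of $n-1$ edges each have exactly enough edges, and for an even number of points in convex position $n/2$ classes do suffice (Example~\ref{ex:convex}). One therefore expects that the upper bound can be lowered by a constant factor. Bose et al.\ proved that $t(n)\le n-\sqrt n/12$, which saves a number of classes that is sublinear in $n$. The question posed in \cite{problem} is whether there is a constant $\epsilon>0$ such that every geometric drawing of $K_n$ has thickness at most $(1-\epsilon)n$ for all sufficiently large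 $n$. The answer is yes.

\begin{theorem}\label{thm:qual}
There are a constant $\epsilon>0$ and an integer $n_0$ such that $t(n)\le(1-\epsilon)n$ for all $n\ge n_0$.
\end{theorem}

\begin{theorem}\label{thm:explicit}
We have $t(n)\le\frac56n+7$ for all $n$. Moreover,
\[
\limsup_{n\to\infty}\frac{t(n)}{n}\le\frac{\sqrt7-1}{2}<0.823 .
\]
\end{theorem}

The first bound of Theorem~\ref{thm:explicit} gives Theorem~\ref{thm:qual} with any $\epsilon<\frac16$, and by \eqref{eq:trivial} no $\epsilon>\frac12$ is possible. We do not claim that the constants in Theorem~\ref{thm:explicit} are optimal, and we do not determine $\limsup t(n)/n$. We give a separate proof of Theorem~\ref{thm:qual} because it is short and shows the method in its simplest setting.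

A class saves something over a star only if it serves two points at once. Double stars (Section~\ref{sec:double}) do this, and Section~\ref{sec:stable} shows how to pair their centers so that all edges between two separated sets of $m$ points are covered by $m$ classes. The other edges at the centers still have to be covered. In Section~\ref{sec:qual} the same-type lemma of B\'ar\'any and Valtr supplies a configuration where this is easy. Sections~\ref{sec:quadrants}--\ref{sec:final} prove Theorem~\ref{thm:explicit} without that lemma: two lines cut the plane into quadrants, the saving depends on how evenly the matching edges pass on the two sides of the intersection point, and a half-turn of the pair of lines produces an even split.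

\section{Orientations and double stars}\label{sec:double}

Throughout, $P$ is a set of $n$ points with no three on a line. It is enough to \emph{cover} the edges by $k$ plane classes, since an edge can be deleted from all but one of the classes that contain it. The function $t$ is nondecreasing: add to $P$ a point on no line spanned by $P$, partition the larger drawing, and restrict the classes to $P$. For $x\in P$ and $Y\subseteq P$, the \emph{star} $S(x,Y)$ is the set of edges $xy$ with $y\in Y\setminus\{x\}$. For $X,Y\subseteq P$, an \emph{$XY$-edge} has one endpoint in $X$ and the other in $Y$.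

For points $p,q,r$ let $[p,q,r]=\det(q-p,\,r-p)$. This quantity is an affine function of each point when the other two are fixed, it changes sign when two points are exchanged, and it vanishes exactly when the points are collinear (in particular, when two coincide). Its sign is the \emph{orientation} of $(p,q,r)$. The point $r$ is \emph{left} of the directed line $p\to q$ if $[p,q,r]>0$ and \emph{right} of it if $[p,q,r]<0$. Two edges $pq$ and $rs$ with four distinct endpoints cross if and only if $r,s$ lie on opposite sides of the line $pq$ and $p,q$ lie on opposite sides of the line $rs$; so orientations determine which edges cross.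

Affine coordinates $(\xi,\eta)$ are \emph{orientation-preserving} if the linear part of the coordinate change has positive determinant. Such a change multiplies $[p,q,r]$ by a positive constant, so orientations can be computed in $(\xi,\eta)$. If $\xi(p)<\xi(q)$ and the line $pq$ has slope $\operatorname{sl}(pq)$ in these coordinates, then the determinant equals $(\xi(q)-\xi(p))\big(\eta(r)-\eta(p)-\operatorname{sl}(pq)(\xi(r)-\xi(p))\big)$. Hence
\begin{equation}\label{eq:above}
\text{if }\xi(p)<\xi(q)\text{, then left of }p\to q\text{ means above the line }pq\text{, right means below.}
\end{equation}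

For distinct $a,c\in P$, the \emph{double star} $\Delta(a,c)$ consists of the edge $ac$, the edges from $a$ to all points of $P$ left of $a\to c$, and the edges from $c$ to all points of $P$ right of $a\to c$. It is plane: two of its edges without a common endpoint have the form $ap$ and $cq$, and these lie on opposite sides of the line $ac$, which they meet only in $a$ and in $c$ respectively. Like a star, $\Delta(a,c)$ has $n-1$ edges, but they are shared between two centers.

\begin{example}\label{ex:convex}
Let $n=2m$ and let $p_0,\dots,p_{2m-1}$ be the vertices of a convex polygon in clockwise order, with indices modulo $2m$. The points left of $p_i\to p_{i+m}$ are $p_{i+1},\dots,p_{i+m-1}$ and the points right of it are $p_{i+m+1},\dots,p_{i+2m-1}$. So in the $m$ double stars $\Delta(p_i,p_{i+m})$, $0\le i<m$, every point $p_j$ is joined to $p_{j+1},\dots,p_{j+m}$. Of two distinct points, one is at most $m$ steps after the other, so all edges are covered. Together with the $m$ pairwise crossing edges of Section~\ref{sec:intro}, this shows that the thickness is exactly $n/2$.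
\end{example}

\section{Stable matchings}\label{sec:stable}

In Example~\ref{ex:convex} the cyclic order says which points to pair as centers. A general point set has no such order. We look for a substitute in the following setting: $A,C\subseteq P$ are strictly separated by a line, and each double star has one center in $A$ and one in $C$. Choose orientation-preserving coordinates with $A\subset\{\xi<0\}$ and $C\subset\{\xi>0\}$; we call them \emph{adapted} to $(A,C)$. Two $AC$-edges with a common endpoint have different slopes, because no three points are collinear. For $a,a'\in A$ and $c,c'\in C$, \eqref{eq:above} gives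
\begin{equation}\label{eq:slopes}
\begin{aligned}
c\text{ is right of }a\to c'&\iff \operatorname{sl}(ac)<\operatorname{sl}(ac'),\\
a\text{ is left of }a'\to c&\iff \operatorname{sl}(ac)<\operatorname{sl}(a'c).
\end{aligned}
\end{equation}
Indeed, the first left-hand side says $\eta(c)-\eta(a)<\operatorname{sl}(ac')(\xi(c)-\xi(a))$, and we divide by a positive number; the second says $\eta(a)-\eta(c)>\operatorname{sl}(a'c)(\xi(a)-\xi(c))$, and we divide by a negative number.

\begin{example}\label{ex:four}
Let $P=A\cup C$ with $a_1=(-3,0)$, $a_2=(-1,0)$ and $c_1=(1,-1)$, $c_2=(1,1)$. The slopes are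
\[
\operatorname{sl}(a_2c_1)=-\tfrac12,\quad \operatorname{sl}(a_1c_1)=-\tfrac14,\quad \operatorname{sl}(a_1c_2)=\tfrac14,\quad \operatorname{sl}(a_2c_2)=\tfrac12 .
\]
The double star $\Delta(a,c)$ joins $a$ to the points above the line $ac$ and $c$ to the points below it. Pairing $a_1$ with $c_1$ and $a_2$ with $c_2$ gives
\[
\Delta(a_1,c_1)=\{a_1c_1,\,a_1a_2,\,a_1c_2\},\qquad \Delta(a_2,c_2)=\{a_2c_2,\,a_2a_1,\,c_2c_1\},
\]
and the $AC$-edge $a_2c_1$, the one of smallest slope, is missed. The other pairing gives
\[
\Delta(a_2,c_1)=\{a_2c_1,\,a_2c_2,\,c_1a_1\},\qquad \Delta(a_1,c_2)=\{a_1c_2,\,c_2a_2,\,c_2c_1\},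
\]
which cover all four $AC$-edges. They do not cover $a_1a_2$, so edges inside $A$ and inside $C$ need separate treatment.
\end{example}

The example shows the general rule. If every point has a partner $\mu(\cdot)$, the edge $ac$ can only lie in $\Delta(a,\mu(a))$ or in $\Delta(\mu(c),c)$, and by \eqref{eq:slopes} it lies in neither exactly when its slope is smaller than the slopes of both $a\mu(a)$ and $\mu(c)c$. If we regard every point as preferring partners that give a smaller slope, the missed edges join two points that prefer each other to their partners. This leads to the following definition, which we phrase by orientations so that it does not depend on the coordinates.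

A \emph{matching} $\mu$ between $A$ and $C$ is a set of $AC$-edges no two of which share an endpoint; some points may be unmatched, and $\mu(x)$ is the partner of a matched point $x$. An edge $ac\notin\mu$ with $a\in A$, $c\in C$ \emph{blocks} $\mu$ if both
\begin{itemize}
\item $a$ is unmatched or $c$ is right of $a\to\mu(a)$, and
\item $c$ is unmatched or $a$ is left of $\mu(c)\to c$.
\end{itemize}
The matching is \emph{stable} if no edge blocks it. By \eqref{eq:slopes}, in adapted coordinates $ac$ blocks $\mu$ if and only if its slope is smaller than that of the $\mu$-edge at $a$ (if there is one) and that of the $\mu$-edge at $c$ (if there is one). The definition is symmetric in $A$ and $C$: ``$a$ is left of $\mu(c)\to c$'' means ``$a$ is right of $c\to\mu(c)$'', and ``$c$ is right of $a\to\mu(a)$'' means ``$c$ is left of $\mu(a)\to a$'', so exchanging the roles of $A$ and $C$ exchanges the two conditions.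

\begin{lemma}\label{lem:stable}
Let $A,C\subseteq P$ be strictly separated by a line.
\begin{enumerate}
\item[(a)] There is exactly one stable matching $\mu(A,C)$ between $A$ and $C$. It has $\min(|A|,|C|)$ edges, and $\mu(C,A)=\mu(A,C)$.
\item[(b)] Let $E'$ be a subset of $\mu(A,C)$, and let $A'\subseteq A$ and $C'\subseteq C$ be the sets of endpoints of the edges in $E'$. Then the double stars $\Delta(a,c)$ with $ac\in E'$, $a\in A'$, $c\in C'$ cover all $A'C'$-edges.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Work in adapted coordinates. For existence, build $\mu$ greedily: take an edge of smallest slope among the remaining points, add it to $\mu$, remove its endpoints, and repeat until $A$ or $C$ is exhausted. Let $ac\notin\mu$. At least one of $a,c$ is removed at some step, and they are not removed together. If $a$ is removed while $c$ remains, then $ac$ was available, so $\operatorname{sl}(a\mu(a))\le\operatorname{sl}(ac)$. If $c$ is removed while $a$ remains, then $\operatorname{sl}(\mu(c)c)\le\operatorname{sl}(ac)$. In both cases $ac$ does not block $\mu$.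

For uniqueness, let $\mu\ne\mu'$ be stable and let $e=ac$ be an edge of smallest slope in their symmetric difference, say $e\in\mu\setminus\mu'$. A $\mu'$-edge at $a$ or at $c$ is different from $e$ and shares an endpoint with it, so it is not in $\mu$; it lies in the symmetric difference and has strictly larger slope than $e$. Hence $e$ blocks $\mu'$, a contradiction.

An unmatched point of $A$ and an unmatched point of $C$ would form a blocking edge, so one side is fully matched. The equality $\mu(C,A)=\mu(A,C)$ follows from uniqueness and the symmetry of the definition.

(b) Let $a\in A'$ and $c\in C'$ with $ac\notin\mu=\mu(A,C)$. Both points are matched, by edges of $E'$, and $ac$ does not block. So either $c$ is left of $a\to\mu(a)$ and $ac\in\Delta(a,\mu(a))$, or $a$ is right of $\mu(c)\to c$ and $ac\in\Delta(\mu(c),c)$.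
\end{proof}

\section{Four sets in convex position and proof of Theorem~\ref{thm:qual}}\label{sec:qual}

If $|A|=|C|=m$, Lemma~\ref{lem:stable} covers the $AC$-edges by $m$ classes, no better than the stars at the points of $A$. The gain has to come from the other edges that the double stars contain. These are under control when a second pair of sets $B,D$ lies on known sides of all lines $ac$, and $A,C$ lie on known sides of all lines $bd$.

\begin{proposition}\label{prop:four}
Let $A,B,C,D\subseteq P$ be pairwise disjoint sets of $m\ge1$ points each such that for all $a\in A$, $b\in B$, $c\in C$, $d\in D$,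
\begin{equation}\label{eq:quad}
[a,c,b]>0,\qquad [a,c,d]<0,\qquad [b,d,c]>0,\qquad [b,d,a]<0 .
\end{equation}
Then $P$ has thickness at most $n-m$.
\end{proposition}

\begin{proof}
By \eqref{eq:quad}, every line $bd$ strictly separates $A$ from $C$ and every line $ac$ strictly separates $B$ from $D$. We show that the convex hulls of the four sets are pairwise disjoint. For $A,C$ and for $B,D$ this follows from the separation. For $A,B$ fix $c\in C$. The function $(x,y)\mapsto[x,c,y]$ is affine in $x$ and in $y$ separately and positive on $A\times B$. Taking convex combinations first in $x$ and then in $y$, it is positive on $\operatorname{conv}A\times\operatorname{conv}B$. It vanishes when $x=y$, so the two hulls have no common point. The same argument applies to $B,C$ with $[x,d,y]$, to $C,D$ with $[a,x,y]$, and to $D,A$ with $[b,x,y]$, each of which has constant sign on the pair of sets by \eqref{eq:quad}.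

Number the points of the four sets as $a_i,b_i,c_i,d_i$ with $1\le i\le m$, and take the following classes.
\begin{enumerate}
\item[(i)] The $m$ double stars $\Delta(a,c)$ with $ac\in\mu(A,C)$. They cover the $AC$-edges by Lemma~\ref{lem:stable}(b), the $AB$-edges because $B$ is left of $a\to c$, and the $CD$-edges because $D$ is right of $a\to c$.
\item[(ii)] The $m$ double stars $\Delta(b,d)$ with $bd\in\mu(B,D)$. They cover the $BD$-edges by Lemma~\ref{lem:stable}(b), the $BC$-edges because $C$ is left of $b\to d$, and the $DA$-edges because $A$ is right of $b\to d$.
\item[(iii)] The $m$ classes $S(a_i,A)\cup S(b_i,B)\cup S(c_i,C)\cup S(d_i,D)$. Each is plane because its four stars lie in disjoint convex hulls. They cover all edges inside $A$, $B$, $C$ and $D$.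
\item[(iv)] The stars $S(r,P)$ at the $n-4m$ remaining points $r$.
\end{enumerate}
All edges are covered, and the number of classes is $3m+(n-4m)=n-m$.
\end{proof}

To find such sets of linear size we use two facts. The first is due to E.~Klein: among any five points in the plane, no three on a line, some four are the vertices of a convex quadrilateral. The second is the planar case of the same-type lemma.

\begin{lemma}[B\'ar\'any--Valtr \cite{BV}]\label{lem:sametype}
For each $k$ there is $c_k>0$ with the following property. For all finite, pairwise disjoint sets $X_1,\dots,X_k\subset\mathbb R^2$ whose union has no three collinear points, there are subsets $Y_i\subseteq X_i$ with $|Y_i|\ge c_k|X_i|$ such that for all $i<j<l$, all triples in $Y_i\times Y_j\times Y_l$ have the same orientation.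
\end{lemma}

\begin{proof}[Proof of Theorem~\ref{thm:qual}]
Let $n\ge5$. Apply Lemma~\ref{lem:sametype} with $k=5$ to five disjoint subsets of $P$ of size $\lfloor n/5\rfloor$, and discard points so that $Y_1,\dots,Y_5$ all have the size $m$ of the smallest one. Then $m\ge c_5\lfloor n/5\rfloor\ge c_5n/10$. Choose one point from each $Y_i$. Four of these five points are the vertices of a convex quadrilateral; call them $a,b,c,d$ in clockwise order, and let $A,B,C,D$ be the sets $Y_i$ containing them. Three vertices of a convex polygon taken in clockwise order have negative orientation, so $[a,b,c]$, $[b,c,d]$, $[c,d,a]$, $[d,a,b]$ are negative. Since $[a,c,b]=-[a,b,c]$, $[a,c,d]=[c,d,a]$, $[b,d,c]=-[b,c,d]$ and $[b,d,a]=[d,a,b]$, this is \eqref{eq:quad} for the chosen points, and by the same-type property \eqref{eq:quad} holds for all choices. Proposition~\ref{prop:four} bounds the thickness of $P$ by $n-m\le(1-c_5/10)n$. The theorem holds with $\epsilon=c_5/10$ and $n_0=5$.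
\end{proof}

\section{Covering edges across four quadrants}\label{sec:quadrants}

The proof above spends a full star on every point that the same-type lemma discards. For an explicit bound we want four sets that contain almost all of $P$, and two crossing lines provide them. Let $(\xi,\eta)$ be orientation-preserving coordinates with origin $O$ and open quadrants
\[
NW=\{\xi<0<\eta\},\quad NE=\{\xi,\eta>0\},\quad SE=\{\eta<0<\xi\},\quad SW=\{\xi,\eta<0\}.
\]
Let $A,B,C,D$ lie in $NW,NE,SE,SW$. Condition \eqref{eq:quad} may now fail, since a line $ac$ need not separate $B$ from $D$, but half of it survives. The line $ac$ has an equation $\eta=\gamma\xi+\beta$ with $\gamma<0$. If $\beta>0$, then $\gamma\xi+\beta>0>\eta$ on $SW$, and if $\beta<0$, then $\gamma\xi+\beta<0<\eta$ on $NE$. With \eqref{eq:above} this gives, for $a\in NW$ and $c\in SE$: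
\begin{equation}\label{eq:half}
\begin{aligned}
&\text{if $O$ is below the line $ac$, then $SW$ is right of $a\to c$;}\\
&\text{if $O$ is above the line $ac$, then $NE$ is left of $a\to c$.}
\end{aligned}
\end{equation}
So in each double star one center does its full job (Figure~\ref{fig:quadrants}, left), and the other center needs an extra star. Such a star at a point of $A$ can be kept in $\eta>0$ and one at a point of $C$ in $\eta<0$, so the two kinds share classes. The edges among the centers that get no extra star remain; we place them into the classes of the stars at $B$ and $D$, arranged so as to leave a quadrant empty (Figure~\ref{fig:quadrants}, right).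

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.15]
\draw[gray] (-2,0)--(2.1,0) node[right]{$\xi$}; \draw[gray] (0,-1.9)--(0,1.9) node[above]{$\eta$};
\coordinate (a) at (-1.5,1.6); \coordinate (c) at (1.8,-0.5);
\coordinate (b) at (1.5,1.3); \coordinate (e) at (0.4,0.15);
\coordinate (d) at (-1.5,-0.6); \coordinate (f) at (-0.6,-1.4);
\draw[very thick] (a)--(c); \draw (a)--(b) (c)--(e) (c)--(d) (c)--(f);
\foreach \p in {a,c,b,e,d,f} \fill (\p) circle (1.5pt);
\node[left] at (a) {$a$}; \node[below right] at (c) {$c$}; \node[left] at (e) {$b'$};
\begin{scope}[xshift=5.2cm]
\draw[gray] (-2,0)--(2.1,0) node[right]{$\xi$}; \draw[gray] (0,-1.9)--(0,1.9) node[above]{$\eta$};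
\coordinate (b) at (1,1.4); \coordinate (g) at (1.7,0.6);
\coordinate (h) at (1.6,-0.9); \coordinate (i) at (0.6,-1.5);
\coordinate (d) at (-0.5,-1.6); \coordinate (e) at (-1.8,-0.2);
\coordinate (p) at (-1.6,1.2); \coordinate (q) at (-0.7,1.6); \coordinate (r) at (-0.5,0.25);
\draw (b)--(g) (b)--(h) (b)--(i) (b)--(d) (p)--(q)--(r)--cycle; \draw[dashed] (b)--(e);
\foreach \x in {b,g,h,i,d,e,p,q,r} \fill (\x) circle (1.5pt);
\node[above] at (b) {$b$}; \node[left] at (d) {$d$}; \node[below] at (e) {$d'$}; \node at (-0.95,1.1) {$G_b$};
\end{scope}
\end{tikzpicture}
\caption{Left: a double star $\Delta(a,c)$ whose line passes above the origin. The center $c$ is joined to every point in the lower left quadrant, but $a$ misses the point $b'$ in the upper right quadrant. Right: a star at $b$ that avoids the upper left quadrant and so shares a class with a plane graph $G_b$ drawn there. The dashed edge $bd'$ enters that quadrant and is assigned to the class of $d'$ instead.}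
\label{fig:quadrants}
\end{figure}

\begin{lemma}\label{lem:cover}
Let $A',B,C',D$ be subsets of $P$ contained in $NW,NE,SE,SW$ respectively. Let $U,W\subseteq\mu(A',C')$ be sets of $u$ and $w$ edges such that $O$ is strictly below the line of every edge in $U$ and strictly above the line of every edge in $W$. If $|B|\ge t(w)$ and $|D|\ge t(u)$, then $P$ has thickness at most $n-\min(u,w)$.
\end{lemma}

\begin{proof}
Let $A_U,A_W\subseteq A'$ and $C_U,C_W\subseteq C'$ be the sets of endpoints of the edges in $U$ and $W$. Put $A=A_U\cup A_W$, $C=C_U\cup C_W$ and $R=P\setminus(A\cup B\cup C\cup D)$. Since $|B|\ge t(w)$, there are plane graphs $G_b$ $(b\in B)$ on $A_W$, some possibly empty, that together cover all edges inside $A_W$. Since $|D|\ge t(u)$, there are plane graphs $G_d$ $(d\in D)$ on $C_U$ that cover all edges inside $C_U$. Every $BD$-edge meets the axis $\xi=0$ in one point; call the edge \emph{low} if $\eta\le0$ there and \emph{high} if $\eta>0$. Take the following classes.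
\begin{enumerate}
\item[(I)] The double stars $\Delta(a,c)$ with $ac\in U\cup W$. They cover the $AC$-edges by Lemma~\ref{lem:stable}(b), and the $C_UD$-edges and $A_WB$-edges by \eqref{eq:half}.
\item[(II)] For each $b\in B$: the star $S(b,B\cup C)$, the low edges at $b$, and $G_b$. The edges at $b$ form a star, and it avoids $NW$: the edges of $S(b,B\cup C)$ lie in $\xi>0$, and the part of a low edge $bd$ in $\xi\le0$ runs from a point with $\eta\le0$ to $d$, so it lies in $\eta\le0$. The graph $G_b$ lies in the convex set $NW$. So the class is plane.
\item[(III)] For each $d\in D$: the star $S(d,D\cup A)$, the high edges at $d$, and $G_d$. The edges at $d$ avoid $SE$: those of $S(d,D\cup A)$ lie in $\xi<0$, and the part of a high edge $db$ in $\xi\ge0$ runs from a point with $\eta>0$ to $b$, so it lies in $\eta>0$. The graph $G_d$ lies in $SE$. So the class is plane.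
\item[(IV)] $\max(u,w)$ classes, each with at most one star $S(a,A\cup B)$, $a\in A_U$, and at most one star $S(c,C\cup D)$, $c\in C_W$, such that all $u$ points of $A_U$ and all $w$ points of $C_W$ are used. The first star lies in $\eta>0$ and the second in $\eta<0$.
\item[(V)] The stars $S(r,P)$ with $r\in R$.
\end{enumerate}
Edges with an endpoint in $R$ are covered by (V). The other ten types are covered as follows.
\begin{center}
\begin{tabular}{ll}
$AC$ & (I)\\
$AB$ & (I) if the endpoint in $A$ is in $A_W$, (IV) if it is in $A_U$\\
$CD$ & (I) if the endpoint in $C$ is in $C_U$, (IV) if it is in $C_W$\\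
$AA$ & (IV) if an endpoint is in $A_U$, otherwise (II)\\
$CC$ & (IV) if an endpoint is in $C_W$, otherwise (III)\\
$BB$, $BC$ & (II)\\
$DD$, $DA$ & (III)\\
$BD$ & (II) if low, (III) if high
\end{tabular}
\end{center}
Since $n=2(u+w)+|B|+|D|+|R|$, the number of classes is
\[
(u+w)+|B|+|D|+\max(u,w)+|R|=n-(u+w)+\max(u,w)=n-\min(u,w).\qedhere
\]
\end{proof}

The lemma saves nothing if all matching edges pass on the same side of $O$. To use it we need coordinates in which the four quadrants hold prescribed numbers of points and, at the same time, about half of the matching edges pass on each side of $O$. Section~\ref{sec:rotate} achieves the first for every direction of the axis $\xi=0$, and Section~\ref{sec:balance} chooses the direction to achieve the second.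

\section{A rotating pair of lines}\label{sec:rotate}

\subsection*{A generic position}
From now on we assume that
\begin{equation}\label{eq:generic}
\text{no three lines spanned by pairwise disjoint pairs of points of $P$ are concurrent.}
\end{equation}
This loses no generality. A small enough perturbation of $P$ keeps all orientations, hence all crossings and the thickness. The line through $p$ and $q$ has the equation $[p,q,x]=0$, whose three coefficients are polynomials in the coordinates of $p$ and $q$, and three concurrent lines have a vanishing $3\times3$ determinant of coefficients. This determinant is a polynomial in the coordinates of six points. It is not identically zero, because for pairs spanning the lines $x_1=0$, $x_2=0$, $x_1+x_2=1$ its rows are nonzero multiples of $(1,0,0)$, $(0,1,0)$, $(1,1,-1)$. The product of these polynomials over all triples of disjoint pairs is a nonzero polynomial, so it does not vanish on a whole neighborhood of $P$.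

\subsection*{Smoothing the point set}
We want the pair of lines to be determined by its direction and to move continuously with it. Counting points does not determine a line: for even $n$ a halving line can slide between two points. We therefore replace $P$ by a measure with positive density that still counts points up to a bounded error. Choose $\rho>0$ so small that the closed disks of radius $\rho$ around the points of $P$ are disjoint and no line meets three of them; the latter is possible since $[p,q,r]$ is continuous and nonzero at each triple of points of $P$, hence nonzero whenever $p,q,r$ lie in three distinct small disks. Let $\nu$ be the sum of the uniform probability measures on the $n$ disks and the standard Gaussian probability measure on $\mathbb R^2$. Its total mass is $M=n+1$. It has a density, so lines have measure zero, and thanks to the Gaussian the density is positive everywhere, so every set with nonempty interior has positive measure.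

Continuity will come from the following elementary fact.

\begin{lemma}\label{lem:zero}
Let $\Lambda$ be a metric space and let $G\colon\Lambda\times\mathbb R\to\mathbb R$ be continuous. Suppose that for each $\lambda$ the function $G(\lambda,\cdot)$ is strictly monotone and has a zero $x(\lambda)$. Then the zero is unique and $x(\lambda)$ is continuous.
\end{lemma}

\begin{proof}
Uniqueness follows from strict monotonicity. Given $\lambda_0$ and $\delta>0$, the numbers $G(\lambda_0,x(\lambda_0)\pm\delta)$ are nonzero and of opposite signs. The same holds for $G(\lambda,x(\lambda_0)\pm\delta)$ when $\lambda$ is near $\lambda_0$, and then the intermediate value theorem gives $|x(\lambda)-x(\lambda_0)|<\delta$.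
\end{proof}

\subsection*{The frame at angle $\theta$}
Fix a real number $\alpha$ with $0<\alpha<M/2$.

\begin{lemma}\label{lem:frame}
For each $\theta\in\mathbb R$ there are orientation-preserving coordinates $(\xi_\theta,\eta_\theta)$, with origin $O_\theta$ and quadrants $NW_\theta,NE_\theta,SE_\theta,SW_\theta$, such that
\begin{enumerate}
\item[(a)] $\nu(NW_\theta)=\nu(SE_\theta)=\alpha$ and $\nu(NE_\theta)=\nu(SW_\theta)=M/2-\alpha$;
\item[(b)] the coefficients of the affine functions $\xi_\theta,\eta_\theta$ and the point $O_\theta$ depend continuously on $\theta$;
\item[(c)] $\xi_{\theta+\pi}=-\xi_\theta$ and $\eta_{\theta+\pi}=-\eta_\theta$.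
\end{enumerate}
\end{lemma}

\begin{proof}
Let $v=(\cos\theta,\sin\theta)$ and $v^\perp=(-\sin\theta,\cos\theta)$. All masses below are masses of half-planes or of intersections of two half-planes. They are continuous in the parameters: when the parameters converge, the indicator functions converge pointwise outside at most two lines, and dominated convergence applies.

\emph{The first axis.} The function $s\mapsto\nu\{\langle x,v\rangle<s\}$ increases strictly from $0$ to $M$. By Lemma~\ref{lem:zero} there is a unique $s(\theta)$ where it equals $M/2$, and $s(\theta)$ is continuous. Put $\xi=\langle x,v\rangle-s(\theta)$ and $\zeta=\langle x,v^\perp\rangle$. Both half-planes $\xi<0$ and $\xi>0$ have mass $M/2$.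

\emph{The second axis.} We look for a line $\zeta=\kappa\xi+\tau$ that leaves mass $\alpha$ above it in the left half-plane and mass $M/2-\alpha$ above it in the right half-plane. Put
\[
L(\kappa,\tau)=\nu\{\xi<0,\ \zeta>\kappa\xi+\tau\},\qquad R(\kappa,\tau)=\nu\{\xi>0,\ \zeta>\kappa\xi+\tau\}.
\]
For fixed $\kappa$, both functions decrease strictly in $\tau$ from $M/2$ to $0$. So there are unique $\tau_L(\kappa)$ and $\tau_R(\kappa)$ with $L(\kappa,\tau_L(\kappa))=\alpha$ and $R(\kappa,\tau_R(\kappa))=M/2-\alpha$, continuous in $(\theta,\kappa)$ by Lemma~\ref{lem:zero}. We need $\kappa$ with $\tau_L(\kappa)=\tau_R(\kappa)$.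

When $\kappa$ increases and $\tau$ is fixed, the region defining $L$ gains a wedge and the region defining $R$ loses one, so $L$ increases and $R$ decreases strictly. For $\kappa<\kappa'$ this gives $L(\kappa',\tau_L(\kappa))>\alpha$ and $R(\kappa',\tau_R(\kappa))<M/2-\alpha$, hence $\tau_L(\kappa')>\tau_L(\kappa)$ and $\tau_R(\kappa')<\tau_R(\kappa)$. If $\tau_L\le T$ for all $\kappa$, then $\alpha=L(\kappa,\tau_L(\kappa))\ge L(\kappa,T)$, and the right side tends to $M/2>\alpha$ as $\kappa\to+\infty$ because the regions exhaust $\{\xi<0\}$. So $\tau_L\to+\infty$ as $\kappa\to+\infty$. If $\tau_R\le T$ for all $\kappa$, then $M/2-\alpha\ge R(\kappa,T)\to M/2$ as $\kappa\to-\infty$, which contradicts $\alpha>0$. So $\tau_R\to+\infty$ as $\kappa\to-\infty$. Therefore $\tau_L-\tau_R$ increases strictly from $-\infty$ to $+\infty$, and by Lemma~\ref{lem:zero} it has a unique zero $\kappa(\theta)$, continuous in $\theta$. Put $\tau(\theta)=\tau_L(\kappa(\theta))$. The pair $(\kappa(\theta),\tau(\theta))$ is the only solution of $L=\alpha$, $R=M/2-\alpha$.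

\emph{The properties.} Put $\xi_\theta=\xi$ and $\eta_\theta=\zeta-\kappa(\theta)\xi-\tau(\theta)$. The linear part of the coordinate change is a rotation followed by a shear, of determinant $1$. By construction $\nu(NW_\theta)=\alpha$ and $\nu(NE_\theta)=M/2-\alpha$, and subtracting from the masses $M/2$ of the half-planes gives the other two values in (a). Part (b) holds because $s,\kappa,\tau$ are continuous and $O_\theta=s(\theta)v+\tau(\theta)v^\perp$. For (c), replacing $\theta$ by $\theta+\pi$ changes the signs of $v$ and $v^\perp$. The half-plane $\langle x,-v\rangle<-s(\theta)$ is $\xi>0$, of mass $M/2$, so $s(\theta+\pi)=-s(\theta)$, and the new functions are $\xi'=-\xi$, $\zeta'=-\zeta$. The inequality $\zeta'>\kappa(\theta)\xi'-\tau(\theta)$ means $\eta_\theta<0$. With $\xi'<0$ it defines $SE_\theta$, of mass $\alpha$, and with $\xi'>0$ it defines $SW_\theta$, of mass $M/2-\alpha$. By uniqueness $\kappa(\theta+\pi)=\kappa(\theta)$ and $\tau(\theta+\pi)=-\tau(\theta)$, so $\eta_{\theta+\pi}=-\eta_\theta$.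
\end{proof}

Let $A_\theta,B_\theta,C_\theta,D_\theta$ be the sets of points of $P$ whose closed disks are contained in $NW_\theta,NE_\theta,SE_\theta,SW_\theta$ respectively. Each such disk contributes mass $1$ to its quadrant. Any other mass in a quadrant comes from the Gaussian (at most $1$) or from a disk that meets an axis, and the two axes meet at most four disks. With Lemma~\ref{lem:frame}(a),
\begin{equation}\label{eq:sizes}
\alpha-5\le|A_\theta|,|C_\theta|\le\alpha,\qquad |B_\theta|,|D_\theta|\ge\frac{n+1}2-\alpha-5 .
\end{equation}
By Lemma~\ref{lem:frame}(c),
\begin{equation}\label{eq:flip}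
A_{\theta+\pi}=C_\theta,\qquad C_{\theta+\pi}=A_\theta,\qquad O_{\theta+\pi}=O_\theta .
\end{equation}

\section{Balancing the matching}\label{sec:balance}

For an edge $e=ac$ with $a\in A_\theta$ and $c\in C_\theta$ let $\sigma_\theta(e)$ be $+1$, $-1$ or $0$ according as $O_\theta$ is right of $a\to c$, left of it, or on the line; by \eqref{eq:above} this means below, above or on the line $ac$. For $A'\subseteq A_\theta$ and $C'\subseteq C_\theta$ put
\[
F_\theta(A',C')=\sum_{e\in\mu(A',C')}\sigma_\theta(e),\qquad f(\theta)=F_\theta(A_\theta,C_\theta).
\]
A half-turn exchanges above and below, so $f$ should change sign between $0$ and $\pi$, and one would like to conclude that $f$ is close to $0$ somewhere. This requires the jumps of $f$ to be bounded, and $f$ jumps for two reasons. First, $O_\theta$ may cross lines of matching edges. The edges of a matching are pairwise disjoint pairs, so \eqref{eq:generic} gives: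
\begin{equation}\label{eq:two}
\text{at most two edges of a matching lie on lines through a given point.}
\end{equation}
Second, a point may enter or leave $A_\theta$ or $C_\theta$, and this can change the whole matching. For instance, let the points of $A$ and $C$ have distinct integer heights and lie very close to the lines $\xi=-1$ and $\xi=1$. Then the greedy rule matches the $i$th highest point of $A$ with the $i$th lowest point of $C$, and a new highest point in $A$ changes every edge. The remedy is to pass from the old matching to the new one through stable matchings of slightly different sets, one edge at a time.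

\begin{lemma}\label{lem:insert}
Let $A,C\subseteq P$ and $z\in P\setminus(A\cup C)$ be such that $\hat A=A\cup\{z\}$ and $C$ are strictly separated by a line. There are sets $A=A_0,A_1,\dots,A_r=\hat A$ with $A_j\subseteq\hat A$ and $|A_j|\ge|A|$ such that $\mu(A_{j+1},C)$ is obtained from $\mu(A_j,C)$ by deleting at most one edge and adding at most one edge. The same holds for adding a point to $C$.
\end{lemma}

\begin{proof}
Use coordinates adapted to $(\hat A,C)$. Put $z_0=z$. Suppose that $z_j\in\hat A$ has been defined, and let $A_j=\hat A\setminus\{z_j\}$ and $\mu_j=\mu(A_j,C)$. Let $T$ be the set of points $c\in C$ that are unmatched in $\mu_j$ or satisfy $\operatorname{sl}(z_jc)<\operatorname{sl}(\mu_j(c)c)$; these are the $c$ for which $z_jc$ blocks $\mu_j$ as a matching between $\hat A$ and $C$.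

If $T=\emptyset$, no edge at $z_j$ blocks $\mu_j$ and no other edge does either, so $\mu_j=\mu(\hat A,C)$. Put $A_{j+1}=\hat A$ and stop. Otherwise let $c\in T$ minimize $\operatorname{sl}(z_jc)$, and obtain $\mu^*$ from $\mu_j$ by deleting the edge at $c$, if there is one, and adding $z_jc$. If $c$ was matched in $\mu_j$, put $z_{j+1}=\mu_j(c)$ and $A_{j+1}=\hat A\setminus\{z_{j+1}\}$. If not, put $A_{j+1}=\hat A$, and this is the last step. We claim that $\mu^*=\mu(A_{j+1},C)$. Suppose that $a'c'\notin\mu^*$ with $a'\in A_{j+1}$, $c'\in C$ blocks $\mu^*$. Note that every point of $A_{j+1}\setminus\{z_j\}$ and of $C\setminus\{c\}$ has the same partner, or none, in $\mu_j$ and $\mu^*$.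
\begin{itemize}
\item If $a'=z_j$, then $c'\neq c$, the condition at $c'$ says $c'\in T$, and the condition at $z_j$ says $\operatorname{sl}(z_jc')<\operatorname{sl}(z_jc)$. This contradicts the choice of $c$.
\item If $a'\ne z_j$ and $c'=c$, then $\operatorname{sl}(a'c)<\operatorname{sl}(z_jc)$, and $\operatorname{sl}(z_jc)$ is smaller than the slope of the $\mu_j$-edge at $c$, if there is one. The condition at $a'$ is the same for $\mu_j$ and $\mu^*$. So $a'c$ blocks $\mu_j$, although $a'\in A_j$.
\item If $a'\ne z_j$ and $c'\ne c$, both conditions are the same for $\mu_j$ and $\mu^*$, so again $a'c'$ blocks $\mu_j$.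
\end{itemize}
This proves the claim. In each step that does not end the process, the slope of the matching edge at one point of $C$ strictly decreases and the other points of $C$ keep their partners. There are finitely many slopes, so the process ends, and it ends with $\hat A$. The statement for $C$ follows from $\mu(C,A)=\mu(A,C)$.
\end{proof}

The price of the lemma is that the balanced matching may belong to subsets of $A_\theta$ and $C_\theta$. Call $(\theta,A',C')$ \emph{admissible} if $A'\subseteq A_\theta$, $C'\subseteq C_\theta$ and $|A'|,|C'|\ge\alpha-5$. By \eqref{eq:sizes}, $(\theta,A_\theta,C_\theta)$ is admissible.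

\begin{lemma}\label{lem:balance}
There is an admissible triple $(\theta,A',C')$ with $|F_\theta(A',C')|\le2$.
\end{lemma}

\begin{proof}
Suppose that $|F_\theta(A',C')|\ge3$ for all admissible triples. Then two values of $F$ at admissible triples that differ by at most $2$ have the same sign. We show that the sign of $f$ is locally constant.

Fix $\theta_0$ and write $A_0=A_{\theta_0}$, $C_0=C_{\theta_0}$. By Lemma~\ref{lem:frame}(b), the following holds for $\theta$ close to $\theta_0$. A closed disk is compact, so if $\xi_{\theta_0}$ and $\eta_{\theta_0}$ have strict constant signs on it, then $\xi_\theta$ and $\eta_\theta$ have the same signs; hence $A_0\subseteq A_\theta$ and $C_0\subseteq C_\theta$. Also $[a,c,O_\theta]$ has the sign of $[a,c,O_{\theta_0}]$ for all $a,c\in P$ for which the latter is nonzero.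

\emph{Moving the origin.} The triple $(\theta,A_0,C_0)$ is admissible. The matching $\mu(A_0,C_0)$ is defined by orientations of points of $P$ and does not depend on the frame. For its edges $\sigma_\theta(e)=\sigma_{\theta_0}(e)$ unless $\sigma_{\theta_0}(e)=0$, which by \eqref{eq:two} happens for at most two edges. So $|F_\theta(A_0,C_0)-f(\theta_0)|\le2$, and the two numbers have the same sign.

\emph{Adding the new points.} Keep $\theta$ fixed and pass from $(A_0,C_0)$ to $(A_\theta,C_\theta)$ by adding one point at a time, using Lemma~\ref{lem:insert} for each point. All intermediate pairs consist of a subset of $A_\theta$ with at least $|A_0|\ge\alpha-5$ points and a subset of $C_\theta$ with at least $|C_0|\ge\alpha-5$ points, so they are admissible. Deleting one edge and adding one edge changes $F_\theta$ by at most $2$. So the sign never changes, and $f(\theta)$ has the sign of $f(\theta_0)$.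

A locally constant function on an interval is constant, so $f(0)$ and $f(\pi)$ have the same sign. On the other hand, \eqref{eq:flip} and Lemma~\ref{lem:stable}(a) give $\mu(A_\pi,C_\pi)=\mu(C_0',A_0')=\mu(A_0',C_0')$, where $A_0',C_0'$ are the sets $A_\theta,C_\theta$ at $\theta=0$. The origin is the same at $0$ and $\pi$, while each edge is directed the opposite way, so $\sigma_\pi(e)=-\sigma_0(e)$. Thus $f(\pi)=-f(0)\ne0$, a contradiction.
\end{proof}

\section{Proof of Theorem~\ref{thm:explicit}}\label{sec:final}

The three preceding sections combine into a recursive bound.

\begin{proposition}\label{prop:rec}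
Let $\alpha$ be a real number with $0<\alpha<\frac{n+1}2$ and
\begin{equation}\label{eq:host}
t\big(\lfloor\tfrac\alpha2+1\rfloor\big)\le\tfrac{n+1}2-\alpha-5 .
\end{equation}
Then $t(n)\le n-\frac{\alpha-9}2$.
\end{proposition}

\begin{proof}
Let $P$ be a set of $n$ points satisfying \eqref{eq:generic}, and take $(\theta,A',C')$ from Lemma~\ref{lem:balance}. Let $U$ and $W$ be the sets of edges of $\mu(A',C')$ with $\sigma_\theta=+1$ and $\sigma_\theta=-1$, of sizes $u$ and $w$. The matching has $\min(|A'|,|C'|)$ edges, which is between $\alpha-5$ and $\alpha$ by admissibility and \eqref{eq:sizes}. By \eqref{eq:two} at most two of them have $\sigma_\theta=0$. So $\alpha-7\le u+w\le\alpha$, and $|u-w|=|F_\theta(A',C')|\le2$. Hence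
\[
\max(u,w)\le\frac\alpha2+1,\qquad \min(u,w)\ge\frac{\alpha-9}2 .
\]
By monotonicity of $t$, \eqref{eq:host} and \eqref{eq:sizes}, both $t(u)$ and $t(w)$ are at most $\min(|B_\theta|,|D_\theta|)$. Lemma~\ref{lem:cover} with $B=B_\theta$ and $D=D_\theta$ bounds the thickness of $P$ by $n-\min(u,w)$.
\end{proof}

The saving grows with $\alpha$, and \eqref{eq:host} limits $\alpha$: the stars at $B$ and $D$ must be numerous enough to host the graphs $G_b$ and $G_d$. Any upper bound on $t$ can be used to verify \eqref{eq:host}. The trivial bound gives the first part of the theorem, and feeding the asymptotic bound back into itself gives the second.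

\begin{proof}[Proof of Theorem~\ref{thm:explicit}]
\emph{First bound.} For $n\le42$ we have $t(n)\le n\le\frac56n+7$. For $n>42$ let $\alpha=\frac{n-11}3$. Then $0<\alpha<\frac{n+1}2$ and
\[
\frac\alpha2+1=\frac{n-5}6=\frac{n+1}2-\alpha-5,
\]
so \eqref{eq:host} holds by $t(k)\le k$. Proposition~\ref{prop:rec} gives
\[
t(n)\le n-\frac{n-11}6+\frac92=\frac56n+\frac{19}3<\frac56n+7 .
\]

\emph{Second bound.} Let $\lambda=\limsup t(n)/n$, which lies in $[\frac12,1]$ by \eqref{eq:trivial}, and fix $\lambda<\lambda''<\lambda'$. Put $\alpha=n/(2+\lambda')$. Then $0<\alpha<\frac n2$ and $\frac n2-\alpha=\frac{\lambda'}2\alpha$. We have $t(k)\le\lambda''k$ for all large $k$, and $\frac{\lambda'-\lambda''}2\alpha\ge\lambda''+\frac92$ for large $\alpha$. So for all large $n$,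
\[
t\big(\lfloor\tfrac\alpha2+1\rfloor\big)\le\lambda''\big(\tfrac\alpha2+1\big)\le\tfrac{\lambda'}2\alpha-\tfrac92=\tfrac{n+1}2-\alpha-5 .
\]
Proposition~\ref{prop:rec} gives $t(n)\le n-\frac{n}{2(2+\lambda')}+\frac92$ for large $n$, hence $\lambda\le1-\frac1{2(2+\lambda')}$. Letting $\lambda'\to\lambda$ we get $2(2+\lambda)(1-\lambda)\ge1$, that is, $2\lambda^2+2\lambda-3\le0$. The positive root of $2x^2+2x-3$ is $\frac{\sqrt7-1}2$, so $\lambda\le\frac{\sqrt7-1}2$, and this is less than $0.823$ because $2.646^2>7$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{BV}
B\'ar\'any and Valtr,
\emph{A positive fraction Erd\H{o}s--Szekeres theorem},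
Discrete Comput. Geom. \textbf{19} (1998), 335--342.

\bibitem{problem}
\texttt{http://cg.scs.carleton.ca/\textasciitilde vida/pubs/papers/3d-revised.pdf}

\end{thebibliography}
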